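# Positive polynomial identities of prime length: solvable groups and $A_5$

## A four-letter identity on $S_3$

Let $t\in S_3$ be a transposition and consider the expression
$$x\cdot x\cdot x^{t}\cdot x^{t}=x^2\,(x^2)^t ,\qquad x^g=g^{-1}xg .$$
If $x$ is a transposition, then $x^2=1$ and the value is $1$. If $x\in A_3$, then $x^2\in A_3$ is inverted by $t$, and the value is $x^2x^{-2}=1$. So the expression equals $1$ for every $x\in S_3$. It is a law with four letters, although $x^4=1$ is not a law of $S_3$. The conjugations make the difference.

**Definition.** A group $G$ satisfies a *positive polynomial identity of length $n$* (where $n\ge1$) if there are $g_1,\dots,g_n\in G$ with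
$$x^{g_1}x^{g_2}\cdots x^{g_n}=1\quad\text{for all }x\in G. \tag{1}$$
We write $L(G)$ for the set of lengths of the positive polynomial identities of $G$.

Every finite group has such identities, because $x^{\exp(G)}=1$ is one. For $S_3$ we can determine $L(S_3)$ by hand. If $x$ is a transposition, taking signs in (1) gives $(-1)^n=1$, so $n$ is even. Suppose $n=2$, so $x^ax^b=1$ for all $x$. For a transposition $x$ this says $x^a=x^b$. Conjugation by an element of $S_3$ is determined by what it does to the three transpositions, and the center is trivial, so $a=b$. Then $x^2=1$ for every $x$, which is false for 3-cycles. On the other hand $4\in L(S_3)$ by the example, and $6\in L(S_3)$ since $x^6=1$. Identities can be multiplied together, so lengths can be added, and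
$$L(S_3)=\{4,6,8,10,\dots\}.$$

No prime appears, and $S_3$ is not nilpotent. If we look instead at a $p$-group of exponent $p$, the prime $p$ is a length. This suggests the following statement, which we want to prove or disprove:

> Every nontrivial finite group satisfying a positive polynomial identity of prime length is nilpotent.

It is false, and $A_5$ is a counterexample. It is true for solvable groups, and there primality is exactly the right condition. The four theorems below make this precise.

**Theorem 1.** $A_5$ satisfies positive polynomial identities of lengths $18,30,70,243,313$ and of every length $n\ge426$. Since $313$ is prime and $A_5$ is not nilpotent, the statement is false. In particular $A_5$ has an identity of every prime length $p\ge431$.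

**Theorem 2.** (a) A finite solvable group satisfying a positive polynomial identity of prime length $p$ is a $p$-group, hence nilpotent. (b) For every composite $n$ there is a non-nilpotent finite metabelian group satisfying a positive polynomial identity of length $n$. So, for $n\ge2$, "every finite solvable group with a positive polynomial identity of length $n$ is nilpotent" holds if and only if $n$ is prime.

**Theorem 3.** A finite group with an identity of length $2$ is an elementary abelian $2$-group. A finite group with an identity of length $3$ is a $3$-group. (No solvability is assumed.)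

**Theorem 4.** Let $G$ be a finite group and $d(G)=\gcd L(G)$. Then $L(G)$ consists of multiples of $d(G)$ and contains all sufficiently large ones. A prime $r$ divides $d(G)$ if and only if $G$ has a central chief factor of order $r$. Consequently the following are equivalent: (i) $G$ has no central chief factor; (ii) $L(G)$ contains all large integers; (iii) $L(G)$ contains infinitely many primes; (iv) $L(G)$ contains two distinct primes. If (i)–(iv) fail and $p\in L(G)$ is prime, then $p$ is the only prime in $L(G)$, every central chief factor of $G$ has order $p$, and $G/R$ is a $p$-group, where $R$ is the solvable residual of $G$. In particular every nonabelian finite simple group is a counterexample to the statement, for all large primes.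

The problem comes from "GENERALIZED EXPONENT OF FINITE GROUPS", https://u.muroran-it.ac.jp/mathsci/danwakai/past/articles/201504-201603/05-20160324-farrokhi.pdf.

## The calculus of words and lengths

We use $x^g=g^{-1}xg$ throughout, so $x^{gh}=(x^g)^h$, and $[a,b]=a^{-1}b^{-1}ab$.

**Definition.** A *word* over $G$ of length $|w|=n$ is a tuple $w=(g_1,\dots,g_n)$, $n\ge1$. It defines the function $w(x)=x^{g_1}\cdots x^{g_n}$ on $G$.

There are four rules.

1. The product $w_1(x)w_2(x)$ is given by a word of length $|w_1|+|w_2|$, by concatenation. In particular $w(x)^m$ is given by a word of length $m|w|$, and $L(G)$ is closed under addition.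
2. Since $w(x)^h=x^{g_1h}\cdots x^{g_nh}$, the conjugate $w(x)^h$ is given by a word of the same length $|w|$.
3. By rules 1 and 2, for $u=(h_1,\dots,h_m)$ the composite $u(w(x))=w(x)^{h_1}\cdots w(x)^{h_m}$ is given by a word of length $|u||w|$.
4. An identity of $G$ gives an identity of the same length in each quotient $G/N$: replace each $g_i$ by its coset.

For example, $x^2(x^2)^t$ on $S_3$ is $u(w(x))$ with $w(x)=x^2$ and $u(y)=y\,y^t$. The inner word sends all of $S_3$ into $A_3$, and the outer word is trivial on $A_3$. Most constructions below have this shape: an inner word pushes the group into a smaller set, and an outer word kills that set.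

**Definition.** A *chief factor* of $G$ is a quotient $K/N$ where $N<K$ are normal subgroups of $G$ and $K/N$ is a minimal normal subgroup of $G/N$. It is *central* if $K/N\le Z(G/N)$. All subgroups of a central chief factor are normal in $G/N$, so a central chief factor has prime order. The *solvable residual* $R$ of $G$ is the smallest normal subgroup with solvable quotient.

In $S_3$ the factor $S_3/A_3$ is central of order $2$, and $A_3/1$ is not central. Theorem 4 therefore predicts $d(S_3)=2$, in agreement with $L(S_3)=\{4,6,8,\dots\}$. The sign argument above is the easy half of Theorem 4 for this group. In $A_4$, with Klein four-group $V$, the factor $A_4/V$ is central of order $3$ and $V/1$ is not central. In $A_5$ the only chief factor is $A_5/1$, and it is not central.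

## Identities of length two and three

**Length 2.** Suppose $x^ax^b=1$ for all $x$. Then $x^b=(x^{-1})^a$. Conjugating by $a^{-1}$ gives $x^{ba^{-1}}=x^{-1}$ for all $x$. So inversion is an automorphism, which forces $G$ to be abelian: $(xy)^{-1}=x^{-1}y^{-1}$. In an abelian group the identity reads $x^2=1$, and $G$ is an elementary abelian $2$-group. This is the first half of Theorem 3.

**Length 3: the group is solvable.** Conjugating the identity by $g_1^{-1}$, we may assume
$$x\,x^a\,x^b=1\quad\text{for all }x\in G. \tag{2}$$

*First we extract commutation relations.* Replace $x$ by $x^{-1}$ in (2) and invert: $x^bx^ax=1$. Conjugating by $x^{-1}$ gives $x\,x^bx^a=1$. Comparing with (2), $x^ax^b=x^{-1}=x^bx^a$. So $x^a$ and $x^b$ commute, and $x=(x^ax^b)^{-1}$ commutes with both $x^a$ and $x^b$. This holds for every $x\in G$.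

*Next we show that the normal closure $A$ of $a$ is abelian.* We have $[a,x]=a^{-1}x^{-1}a\,x=(x^{-1})^a x$, a product of two elements that commute with $x$. So $[a,x]$ commutes with $x$, for all $x$. Apply this to $xa$ in place of $x$. Since
$$[a,xa]=a^{-1}\cdot a^{-1}x^{-1}\cdot a\cdot xa=a^{-1}\,(a^{-1}x^{-1}ax)\,a=[a,x]^a,$$
the element $[a,x]^a$ commutes with $xa$. Conjugating by $a^{-1}$, the element $[a,x]$ commutes with $a(xa)a^{-1}=ax$. It also commutes with $x$, so it commutes with $(ax)x^{-1}=a$. Hence $a^x=a[a,x]$ commutes with $a$, for all $x$. Two arbitrary conjugates $a^g,a^h$ commute as well, because conjugating by $g^{-1}$ turns them into $a$ and $a^{hg^{-1}}$. So $A$ is abelian.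

*Finally we pass to a quotient.* The same argument with $b$ in place of $a$, using that $x^b$ commutes with $x$, shows that the normal closure $B$ of $b$ is abelian. The group $AB$ is solvable, since $A$ and $AB/A\cong B/(A\cap B)$ are abelian. In $G/AB$ the elements $a,b$ become trivial and (2) reads $x^3=1$, so $G/AB$ is a $3$-group. Hence $G$ is solvable.

It remains to pass from "solvable with an identity of length $3$" to "$3$-group". This is Theorem 2(a) for $p=3$, which we prove next.

## Solvable groups: a linear system over a field of endomorphisms

To see the mechanism, look again at $S_3$ and length $2$, now through the action on $N=A_3$. Write $N$ additively as $\mathbb F_3$, and let $\rho(g)=\pm1$ be the action of $g$ by conjugation. Suppose $x^{g_1}x^{g_2}=1$ is an identity. For $x=v\in N$ it says $\rho(g_1)+\rho(g_2)=0$. For $x=tv$ we move $v^{g_1}$ past $t^{g_2}$, which acts on $N$ as $-1$, and cancel $t^{g_1}t^{g_2}=1$. The result is $-\rho(g_1)+\rho(g_2)=0$. Adding the two equations, $2\rho(g_2)=0$ in $\mathbb F_3$, which is impossible. Each power of $t$ gives one linear equation, and there are enough equations to isolate a single $\rho(g_j)$.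 The general proof does the same.

**Proof of Theorem 2(a).**

**Step 1: a minimal counterexample and its module.** The aim is to reach a simple module on which a $p$-group acts nontrivially. Fix $p$, and let $G$ be a counterexample of least order: $G$ is solvable, is not a $p$-group, and satisfies $x^{g_1}\cdots x^{g_p}=1$. Let $N$ be a minimal normal subgroup. As $G$ is solvable, $N$ is an elementary abelian $q$-group for some prime $q$. The quotient $G/N$ is solvable with an identity of length $p$, so it is a $p$-group by minimality. Hence $q\ne p$, since otherwise $G$ would be a $p$-group.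

Write $N$ additively. Conjugation makes $N$ a simple right $\mathbb F_qG$-module. Let $\rho:G\to GL(N)$ be the action, with operators written on the right, and let $C=\ker\rho=C_G(N)$. Since $N$ is abelian, $C\ge N$, and $G/C$ is a $p$-group.

**Step 2: an operator $Z$ of order $p$ that commutes with $\rho(G)$.** If $C=G$, then for $x\in N$ the identity reads $x^p=1$. As $N$ is a $q$-group with $q\ne p$, this gives $N=1$, a contradiction. So $G/C$ is a nontrivial $p$-group and has a nontrivial center. Choose $y\in G$ such that $yC$ is central of order $p$ in $G/C$, and put $Z=\rho(y)$. Then $Z$ commutes with $\rho(G)$, $Z^p=1$ and $Z\ne1$. By Schur's lemma $\operatorname{End}_G(N)$ is a division ring. It is finite, hence a field by Wedderburn's theorem, and $Z$ is an element of multiplicative order $p$ in it.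

**Step 3: one linear equation for each power of $y$.** Let $v\in N$ and $0\le k\le p-1$, and substitute $x=y^kv$ in the identity. Each factor is $x^{g_i}=(y^k)^{g_i}v^{g_i}$ with $v^{g_i}\in N$. Using $bc=c\,b^{c}$, move all the factors from $N$ to the right:
$$1=\prod_{i=1}^p (y^k)^{g_i}v^{g_i}=\Bigl(\prod_{i=1}^p(y^k)^{g_i}\Bigr)\prod_{i=1}^p v^{\,g_i\,(y^k)^{g_{i+1}}\cdots(y^k)^{g_p}} .$$
The first factor is $1$, because it is the identity evaluated at $x=y^k$. Since $yC$ is central in $G/C$, we have $(y^k)^{g_j}\equiv y^k\pmod C$, so $(y^k)^{g_j}$ acts on $N$ as $Z^k$. In the $i$-th factor there are $p-i$ such elements. As $v$ was arbitrary,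
$$\sum_{i=1}^p\rho(g_i)Z^{k(p-i)}=0\qquad(k=0,1,\dots,p-1). \tag{3}$$

**Step 4: isolating $\rho(g_j)$.** Fix $j$. Multiply the $k$-th equation in (3) by $Z^{-k(p-j)}$ and sum over $k$:
$$\sum_{i=1}^p\rho(g_i)\sum_{k=0}^{p-1}Z^{k(j-i)}=0 .\tag{4}$$
For $i\ne j$ we have $0<|i-j|<p$. So $\eta=Z^{j-i}\ne1$ and $\eta^p=1$ in a field, and $(\eta-1)\sum_{k=0}^{p-1}\eta^k=\eta^p-1=0$ shows that the inner sum is $0$. For $i=j$ the inner sum is $p$. So $p\,\rho(g_j)=0$. But $\rho(g_j)$ is invertible and $p\ne0$ in $\mathbb F_q$, a contradiction. $\blacksquare$

**End of the proof of Theorem 3.** A finite group with an identity of length $3$ was shown to be solvable. By Theorem 2(a) it is a $3$-group. $\blacksquare$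

One cannot strengthen "$p$-group" to "group of exponent $p$". For $p$ odd, let $G=\langle u,c\mid u^{p^2}=c^p=1,\ u^c=u^{1+p}\rangle$. This group has order $p^3$, nilpotency class $2$, and center $\langle u^p\rangle$ of order $p$ containing $G'$. The quotient $G/\langle u^p\rangle$ is abelian of exponent $p$, so all $p$-th powers are central. In class $2$ we have $(xy)^p=x^py^p[y,x]^{p(p-1)/2}$, and the last factor is $1$ because $p$ is odd and $G'$ has exponent $p$. So $x\mapsto x^p$ is a homomorphism $G\to Z(G)$, and so is $x\mapsto[x,c]$. They agree on the generators: $[u,c]=u^{-1}u^c=u^p$, and $[c,c]=1=c^p$. Hence $x^p=[x,c]$ for all $x$, and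
$$x^{p-1}x^{c^{-1}}=x^{p}[x,c^{-1}]=x^p[x,c]^{-1}=1\quad\text{for all }x .$$
This is an identity of length $p$ on a group of exponent $p^2$.

## Composite lengths on $\mathbb F_{r^f}\rtimes C_p$

Primality entered at one place, the inequality $0<|i-j|<p$ in Step 4. When it fails, positions $i$ and $j$ that differ by a multiple of $p$ cannot be separated. In the identity $x\,x\,x^tx^t=1$ of $S_3$ we have $Z=-1$, so only the parity of the position counts. The odd positions contribute $\rho(1)+\rho(t)=1-1=0$, and so do the even positions. The proof of part (b) generalizes this example.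

**Proof of Theorem 2(b).**

**Step 1: the groups.** We need a non-nilpotent group in which power laws are easy to control. For distinct primes $p,r$ choose $f$ with $r^f\equiv1\pmod p$, and $\zeta\in\mathbb F_{r^f}$ of multiplicative order $p$. Let $G=V\rtimes\langle t\rangle$, where $V=(\mathbb F_{r^f},+)$ and $t$ has order $p$ and acts on $V$ as multiplication by $\zeta$. Then $G$ is metabelian. It is not nilpotent: in a finite nilpotent group, $p$-elements commute with $r$-elements, but $t$ acts nontrivially on $V$. For $p=2$, $r=3$ this is $S_3$. For $p=3$, $r=2$, $f=2$ it is $A_4$.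

**Step 2: orders of elements.** Let $x\notin V$, $x=t^jv$ with $p\nmid j$. Moving the copies of $v$ to the right as before, $x^p=t^{jp}\cdot\bigl(\sum_{i=0}^{p-1}\zeta^{ji}\bigr)v$. Here $t^{jp}=1$, and the sum is $0$ because $\zeta^j\ne1$ is a $p$-th root of unity in a field. So $x^p=1$ for $x\notin V$, while $x^r=1$ for $x\in V$.

**Step 3: $n$ divisible by two distinct primes.** If $p$ and $r$ are distinct primes dividing $n$, then $x^n=1$ on the group $G$ for this pair.

**Step 4: $n=p^k$ with $k\ge2$.** Take any prime $r\ne p$ and consider
$$\prod_{i=0}^{p-1}(x^p)^{t^i},$$
of length $p^2$. For $x\notin V$ it is $1$ because $x^p=1$. For $x\in V$ it equals, in additive notation, $p\bigl(\sum_{i=0}^{p-1}\zeta^i\bigr)x=0$. So it is an identity of length $p^2$, and its $p^{k-2}$-th power is an identity of length $p^k$.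

Every composite $n$ is of one of these two kinds. Together with (a), this gives the final assertion of Theorem 2. $\blacksquare$

## What happens at a nonabelian minimal normal subgroup

A natural plan for the original statement is to run the minimal-counterexample argument for all finite groups. The reduction to $G/N$ still works. The plan stops at one sentence: "as $G$ is solvable, $N$ is elementary abelian". If $N$ is nonabelian, it is not a module. There is no sum of operators to form, Schur's lemma is not available, and (3) has no analogue. For $G=A_5$ we have $N=G$, and the quotient $G/N$ says nothing at all.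

So we look for identities on $A_5$. Power laws alone do not help: $A_5$ has exponent $30$, so $x^n=1$ is a law only if $30\mid n$. Since lengths can be added, it is enough to find identities whose lengths avoid the primes $2$, $3$, $5$ one at a time. We shall find one of length $243=3^5$, prime to $2$ and $5$, and one of length $70$, prime to $3$. Their sum is $313$.

What makes this possible by hand is a model of $A_5$ in which the order of an element can be read from one number.

## Orders from traces in $SL(2,4)$

Let $\mathbb F_4=\{0,1,\omega,\omega^2\}$, so $1+\omega+\omega^2=0$, $\omega^3=1$, and the characteristic is $2$. The group $SL(2,4)$ has order $4(4^2-1)=60$. It acts on the five points of the projective line over $\mathbb F_4$, and the kernel consists of scalars $\lambda$ with $\lambda^2=1$, that is, $\lambda=1$. So it is a subgroup of index $2$ in $S_5$. Such a subgroup contains all squares, hence all $3$-cycles, hence $A_5$. Therefore $SL(2,4)\cong A_5$, and from now on $G=SL(2,4)$.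

For $x\in G$ with trace $\tau$, Cayley–Hamilton gives
$$x^2=\tau x+1,\qquad x^{-1}=x+\tau . \tag{5}$$
The second formula follows from the first, since $x(x+\tau)=x^2+\tau x=1$. In particular $\operatorname{tr}x^{-1}=\operatorname{tr}x$.

**Orders from traces.** An element $x\ne1$ has order $2$, $3$ or $5$ according as $\tau=0$, $\tau=1$ or $\tau\in\{\omega,\omega^2\}$.

If $\tau=0$, then $x^2=1$ by (5). If $\tau=1$, then $x^2=x+1$, and $x^3=x^2+x=1$. If $\tau\in\{\omega,\omega^2\}$, then $\tau^2+\tau=1$ and $\tau^3=1$. Then $x^3=\tau x^2+x=(\tau^2+1)x+\tau=\tau x+\tau$, and
$$x^5=x^2x^3=(\tau x+1)(\tau x+\tau)=\tau^2x^2+(\tau^2+\tau)x+\tau=\tau^2(\tau x+1)+x+\tau=x+\tau^2+x+\tau=1 .$$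
So $x^{30}=1$ is an identity of length $30$. More importantly, to show that a word $w$ never takes a value of order $5$, it is enough to show $\operatorname{tr}w(x)\in\{0,1\}$. To exclude values of order $3$, it is enough to show $\operatorname{tr}w(x)\ne1$.

## Proof of Theorem 1

**Step 1: a word of length $3$ with no values of order $5$.** This gives length $18$ and, for later use, an odd word all of whose values square to $1$. Let $d=\operatorname{diag}(\omega^2,\omega)$ and
$$W(x)=x^2x^d .$$
Write $x=\begin{pmatrix}a&b\\c&e\end{pmatrix}$ with $\tau=a+e$ and $ae+bc=1$. Then $x^d=\begin{pmatrix}a&\omega^2b\\ \omega c&e\end{pmatrix}$, so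
$$\operatorname{tr}(xx^d)=a^2+\omega bc+\omega^2bc+e^2=\tau^2+bc .$$
By (5), $W(x)=(\tau x+1)x^d$, and using $bc=ae+1$,
$$\operatorname{tr}W(x)=\tau(\tau^2+bc)+\tau=\tau^3+\tau(bc+1)=\tau^3+ae(a+e).$$
Now $\tau^3\in\{0,1\}$ for every $\tau\in\mathbb F_4$. If $a=0$, $e=0$ or $a=e$, then $ae(a+e)=0$. Otherwise $a,e,a+e$ are the three nonzero elements of $\mathbb F_4$, whose product is $1\cdot\omega\cdot\omega^2=1$. So $\operatorname{tr}W(x)\in\{0,1\}$, and $W(x)$ has order $1$, $2$ or $3$ for every $x$. For example, for $x=\begin{pmatrix}\omega&1\\1&0\end{pmatrix}$ of order $5$ the trace of $W(x)$ is $\omega^3+0=1$, and $W(x)$ has order $3$.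

Hence $W(x)^6=1$ is an identity of length $18$. The word $W(x)^3$ has length $9$ and satisfies $(W(x)^3)^2=1$ for all $x$.

**Step 2: an odd word that kills every involution.** Composed with $W^3$, such a word gives an identity of odd length. Let
$$u_\beta=\begin{pmatrix}1&\beta\\0&1\end{pmatrix},\qquad P=\{u_\beta:\beta\in\mathbb F_4\},\qquad c_0=\operatorname{diag}(\omega,\omega^2).$$
$P$ is a Klein four-group, and $u_\beta^{c_0}=u_{\omega\beta}$, so $c_0$ permutes its three involutions cyclically. A natural candidate is $y\,y^{c_0}y^{c_0^2}$. On the involutions of $P$ it gives the product of all three, which is $u_{\beta(1+\omega+\omega^2)}=1$. But it fails outside $P$. For $t=\begin{pmatrix}0&c^{-1}\\c&0\end{pmatrix}$ with $c\neq0$ we have $t^{c_0}=\begin{pmatrix}0&\omega c^{-1}\\ \omega^2c&0\end{pmatrix}$ and $t^{c_0^2}=\begin{pmatrix}0&\omega^2c^{-1}\\ \omega c&0\end{pmatrix}$. Then $t\,t^{c_0}=\operatorname{diag}(\omega^2,\omega)$, and $t\,t^{c_0}t^{c_0^2}=t^{c_0}\ne1$. So we first need an odd word that fixes the involutions of $P$ and kills all the others.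

Let $g=u_1$, $h=u_\omega$, and
$$f(y)=y\,y^g\,y^h,\qquad F(y)=f(y)^3 ,$$
so that $F$ has length $9$. We claim that for an involution $t$,
$$F(t)=t\ \text{ if }t\in P,\qquad F(t)=1\ \text{ if }t\notin P. \tag{6}$$

If $t\in P$, then $t$ commutes with $g$ and $h$, and $F(t)=t^9=t$.

Let $t\notin P$. Since $t$ has trace $0$, $t=\begin{pmatrix}a&b\\c&a\end{pmatrix}$ with $a^2+bc=1$. Here $c\ne0$, because $c=0$ would give $a=1$ and $t\in P$. As $u_\beta^{-1}=u_\beta$,
$$t^{u_\beta}=u_\beta tu_\beta=\begin{pmatrix}a+\beta c&b+\beta^2c\\c&a+\beta c\end{pmatrix}. \tag{7}$$
Since $P$ is abelian, $u_\beta$ commutes with $g$ and $h$, so $f(t^{u_\beta})=f(t)^{u_\beta}$. Hence $F(t)=1$ if and only if $F(t^{u_\beta})=1$. Taking $\beta=a/c$ in (7), we may assume $a=0$, and then $b=c^{-1}$. By (7) with $\beta=1$ and $\beta=\omega$,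
$$t\,t^g=\begin{pmatrix}0&c^{-1}\\c&0\end{pmatrix}\begin{pmatrix}c&(1+c^2)/c\\c&c\end{pmatrix}=\begin{pmatrix}1&1\\c^2&1+c^2\end{pmatrix},\qquad t^h=\begin{pmatrix}\omega c&(1+\omega^2c^2)/c\\c&\omega c\end{pmatrix}.$$
The diagonal entries of $t\,t^g\cdot t^h$ are $\omega c+c$ and $c^2(1+\omega^2c^2)/c+(1+c^2)\omega c=c+\omega^2c^3+\omega c+\omega c^3$. Therefore
$$\operatorname{tr}f(t)=(\omega c+c)+(c+\omega^2c^3+\omega c+\omega c^3)=(\omega+\omega^2)c^3=c^3=1 .$$
So $f(t)$ has order $3$ and $F(t)=f(t)^3=1$. This proves (6).

Now the candidate from above can be applied after $F$. Put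
$$E(y)=F(y)\,F(y)^{c_0}\,F(y)^{c_0^2},$$
a word of length $27$. If $t$ is an involution outside $P$, then $E(t)=1$ because $F(t)=1$. If $t=u_\beta\in P$ is an involution, then $E(t)=t\,t^{c_0}t^{c_0^2}=u_{\beta(1+\omega+\omega^2)}=1$. Also $E(1)=1$. Since $W(x)^3$ always has order $1$ or $2$,
$$E\bigl(W(x)^3\bigr)=1\quad\text{for all }x\in G,$$
an identity of length $27\cdot9=243$.

**Step 3: a word of length $7$ with no values of order $3$.** This gives an identity of length prime to $3$. Let $k\in G$ have order $5$, with trace $\gamma\in\{\omega,\omega^2\}$, and
$$v(x)=x^2(x^k)^5 .$$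
If $x^2=1$, then $v(x)=(x^k)^5=x^k$ has order at most $2$. If $x$ has order $5$, then $v(x)=x^2$ has order $5$. Let $x$ have order $3$ and put $y=x^{-1}$. Then $x^2=y$ and $x^5=y$, so $v(x)=y\,y^k=yk^{-1}yk$. Put $\mu=\operatorname{tr}(yk^{-1})$. By (5), $k=k^{-1}+\gamma$, so
$$yk^{-1}yk=(yk^{-1})^2+\gamma\,yk^{-1}y .$$
By (5) again, $(yk^{-1})^2=\mu\,yk^{-1}+1$, which has trace $\mu^2$ in characteristic $2$. Also $y$ has trace $1$, so $y^2=y+1$ and $\operatorname{tr}(yk^{-1}y)=\operatorname{tr}(y^2k^{-1})=\operatorname{tr}(yk^{-1})+\operatorname{tr}(k^{-1})=\mu+\gamma$. Hence
$$\operatorname{tr}v(x)=\mu^2+\gamma(\mu+\gamma)=\mu^2+\gamma\mu+\gamma^2 .$$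
The four elements of $\mathbb F_4$ are $0,\gamma,1,\gamma^2$. For $\mu=0$ and for $\mu=\gamma$ the value is $\gamma^2$. For $\mu=1$ it is $1+\gamma+\gamma^2=0$, and for $\mu=\gamma^2$ it is $\gamma^4+\gamma^3+\gamma^2=\gamma+1+\gamma^2=0$. It is never $1$, so $v(x)$ never has order $3$.

So $v(x)$ has order $1$, $2$ or $5$ for every $x$, and $v(x)^{10}=1$ is an identity of length $70$.

**Step 4: prime lengths.** The identity
$$E\bigl(W(x)^3\bigr)\cdot v(x)^{10}=1$$
has length $243+70=313$. This number is prime, since it is not divisible by $2,3,5,7,11,13,17$ and $18^2=324>313$. As $A_5$ is not nilpotent, the statement is disproved.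

**Step 5: all large lengths.** We have $18,30,70,243\in L(A_5)$. The numbers $3a+5b$ with $a,b\ge0$ include $8,9,10$, and hence all integers $\ge8$. So $18a+30b$ gives every multiple of $6$ that is at least $48$. Adding $70\equiv4\pmod6$ gives every $n\equiv4\pmod6$ with $n\ge118$. Adding $140\equiv2\pmod6$ gives every $n\equiv2\pmod6$ with $n\ge188$. Hence every even $n\ge184$ is in $L(A_5)$. Adding $243$, every odd $n\ge427$ is too. So $L(A_5)$ contains every $n\ge426$, and in particular every prime $p\ge431$. $\blacksquare$

There are also counterexamples that are not perfect: for each prime $p\ge431$ the group $A_5\times C_p$ has an identity of length $p$. Take the conjugating elements in $A_5$. On the factor $C_p$ the identity reads $x^p=1$.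

Sums of $18,30,70,243$ reach some smaller primes as well. An odd sum below $426$ uses $243$ exactly once. The multiples of $6$ available from $18$ and $30$ are $0,18,30,36$ and everything from $48$ on. With no $70$ the sum is divisible by $3$. With one $70$ we get $313$ plus an available multiple of $6$, and the primes are $313,331,349,367,373,379,397,409,421$. With two we get $383$ plus an available multiple of $6$, and the primes are $383,401,419$. For the remaining primes, namely $5\le p\le311$ and $p=317,337,347,353,359,389$, we do not decide here whether non-nilpotent examples exist. By Theorem 2(a) they would have to be non-solvable.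

## Central chief factors and the gcd of all lengths

For $A_5$ the three primes dividing the order were removed from the lengths by explicit words. Theorem 4 shows, without formulas, that the only obstruction to such words is a central chief factor. A test case is $A_4$ with $r=2$. The word $w(x)=x^3$ maps $A_4$ into $V$. With $t$ of order $3$, the word $u(y)=y\,y^ty^{t^2}$ is trivial on $V$, because $V$ is $\mathbb F_4$ with $t$ acting as multiplication by a primitive cube root of unity. So $u(w(x))=1$ is an identity of length $9$, prime to $2$. This is possible because $V$ is not central. The general proof constructs $u$ for an arbitrary minimal normal subgroup.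

**Proof of Theorem 4.**

**Step 1: large multiples of $d(G)$.** This is a statement about sets of positive integers closed under addition. $L(G)$ is such a set, and it is nonempty because it contains $\exp(G)$. Choose $l_1,\dots,l_s\in L(G)$ with gcd $d=d(G)$. A multiple $m$ of $d$ can be written $m=\sum c_il_i$ with $c_i\in\mathbb Z$. For $i\ge2$ we may change $c_i$ by a multiple of $l_1$, compensating in $c_1$, so as to have $0\le c_i<l_1$. If $m>l_1\sum_{i\ge2}l_i$, then $c_1l_1=m-\sum_{i\ge2}c_il_i>0$, so all $c_i\ge0$ and $c_1>0$, and $m\in L(G)$.

**Step 2: a central chief factor of order $r$ forces $r\mid d(G)$.** Let $K/N$ be such a factor and $x\in K\setminus N$. As $xN$ is central in $G/N$, each $x^{g_i}$ is congruent to $x$ modulo $N$. An identity of length $n$ therefore gives $x^n\in N$. Since $xN$ has order $r$, we get $r\mid n$. So $r\mid d(G)$.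

**Step 3: the converse, reduced to a minimal normal subgroup.** Let $G$ have no central chief factor of order $r$. We show by induction on $|G|$ that $G$ has an identity of length prime to $r$. For $G=1$ a word of length $1$ will do. Otherwise let $N$ be a minimal normal subgroup. The chief factors of $G/N$ are chief factors of $G$, and centrality is the same in both groups, so $G/N$ has no central chief factor of order $r$. By induction $G/N$ has an identity of length prime to $r$. Lifting its conjugating elements to $G$ gives a word $w$ with $r\nmid|w|$ and $w(x)\in N$ for all $x\in G$. So it suffices to find a word $u$ over $G$ with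
$$r\nmid|u|\quad\text{and}\quad u(y)=1\ \text{ for all }y\in N, \tag{8}$$
because then $u(w(x))=1$ is an identity of length $|u||w|$. There are three cases.

**Step 4: $N$ elementary abelian of exponent $s\ne r$.** Take $u(y)=y^s$.

**Step 5: $N$ an elementary abelian $r$-group.** Here we find $u$ in the group algebra. $N$ is not central, since otherwise $N/1$ would be a central chief factor, necessarily of order $r$. So $N$ is a simple $\mathbb F_rG$-module on which $G$ acts nontrivially. Let $A$ be its annihilator in $\mathbb F_rG$, and let $I=\{\sum a_gg:\sum a_g=0\}$ be the augmentation ideal, which is the annihilator of the trivial module.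

We claim $A\not\subseteq I$. Recall that a finite-dimensional algebra with a faithful simple module is simple Artinian and has, up to isomorphism, only one simple module. The algebra $\mathbb F_rG/A$ acts faithfully on the simple module $N$. If $A\subseteq I$, then the trivial module would be another simple module for $\mathbb F_rG/A$, and so $N$ would be isomorphic to the trivial module, a contradiction. (If $N$ is one-dimensional and $g$ acts as a scalar $\lambda\ne1$, the claim is visible: $g-\lambda\in A$ has augmentation $1-\lambda\ne0$.)

So there is an element $\sum_ga_gg\in A$ with integers $0\le a_g<r$ and $\sum a_g\not\equiv0\pmod r$. Let $u$ be the word that contains each $g\in G$ exactly $a_g$ times. Its length $\sum a_g$ is positive and prime to $r$. On the abelian group $N$ it acts as $\sum a_gg$, that is, as $0$. So (8) holds.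

**Step 6: $N$ nonabelian.** Now $N\cong S^m$ with $S$ nonabelian simple. The idea is to treat all words on $N$ at once, as a finite group. Let $H$ be the subgroup of the direct power $N^{N\setminus\{1\}}$ generated by the functions
$$\gamma_g:\ y\mapsto y^g\qquad(g\in G).$$
As $H$ is finite, inverses are positive powers, so every element of $H$ is a positive word in the $\gamma_g$. Positive words in the $\gamma_g$ are exactly words $u$ over $G$ restricted to $N\setminus\{1\}$. Since $u(1)=1$ for every $u$, (8) asks for a positive word that represents $1\in H$ and has length prime to $r$.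

Suppose there is none, so every positive word representing $1$ has length divisible by $r$. Let two positive words of lengths $m_1,m_2$ represent the same $h\in H$, and let a positive word of length $l$ represent $h^{-1}$. Then $r\mid m_1+l$ and $r\mid m_2+l$, so $m_1\equiv m_2\pmod r$. Hence length modulo $r$ is a well-defined homomorphism $H\to\mathbb Z/r$. It is surjective, because each $\gamma_g$ has length $1$.

We show that $H$ has no quotient $\mathbb Z/r$. For $y\ne1$, evaluation at $y$ maps $H$ onto $\langle y^g:g\in G\rangle$. This is a nontrivial normal subgroup of $G$ contained in $N$, hence equal to $N$. So $H$ is a subgroup of a direct product of copies $S_1,\dots,S_M$ of $S$ and projects onto each $S_i$. Let $K_i$ be the kernel of $H\to S_i$. Then $\bigcap K_i=1$. In the series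
$$H\ \ge\ K_1\ \ge\ K_1\cap K_2\ \ge\ \cdots\ \ge\ K_1\cap\dots\cap K_M=1$$
the $i$-th factor satisfies
$$(K_1\cap\dots\cap K_{i-1})/(K_1\cap\dots\cap K_i)\ \cong\ (K_1\cap\dots\cap K_{i-1})K_i/K_i ,$$
where for $i=1$ the empty intersection is $H$. The right side is a normal subgroup of $H/K_i\cong S$, so it is $1$ or isomorphic to $S$. By Jordan–Hölder all composition factors of $H$ are isomorphic to $S$. A quotient $\mathbb Z/r$ would be a composition factor of order $r$, a contradiction. So a word $u$ as in (8) exists.

This completes the induction: if $G$ has no central chief factor of order $r$, then $r\nmid d(G)$. With Step 2, a prime $r$ divides $d(G)$ if and only if $G$ has a central chief factor of order $r$.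

**Step 7: the equivalences.** Central chief factors have prime order, so (i) holds if and only if no prime divides $d(G)$, that is, $d(G)=1$. By Step 1 this is equivalent to (ii). Clearly (ii) implies (iii), and (iii) implies (iv). Two distinct primes in $L(G)$ force $d(G)=1$, so (iv) implies (i).

**Step 8: when they fail.** Suppose $d(G)\ne1$ and $p\in L(G)$ is prime. Then $d(G)\mid p$, so $d(G)=p$. Every prime in $L(G)$ is a multiple of $p$, hence equal to $p$. Every central chief factor has prime order dividing $d(G)=p$, hence order $p$. Finally $G/R$ is solvable with an identity of length $p$, so it is a $p$-group by Theorem 2(a).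

**Step 9: simple groups.** A nonabelian finite simple group $G$ has the single chief factor $G/1$, which is not central. By (i) $\Rightarrow$ (ii) it satisfies identities of every sufficiently large length, in particular of every large prime length, and it is not nilpotent. $\blacksquare$
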